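# Closed range of $d_t+ib(t)\wedge\partial_x$ and connected semilevel sets

## The theorem and its vocabulary

**Theorem 1.** Let $M$ be a compact, connected, $n$-dimensional smooth manifold without boundary, $n>1$, with a fixed Riemannian metric, and let $b$ be a smooth, closed, non-exact real 1-form on $M$. Let
$$\mathbb L:C^\infty(M\times\mathbb S^1)\to\textstyle\bigwedge^1C^\infty(M\times\mathbb S^1),\qquad \mathbb Lu=d_tu+i\,b(t)\wedge\partial_xu ,$$
and, for $k\in\mathbb Z$ and complex-valued $u\in C^\infty(M)$, put $d_ku=du-k\,b\,u$. Let $\pi:\tilde M\to M$ be the covering associated with the kernel of the period homomorphism $[\gamma]\mapsto\int_\gamma b$ on $\pi_1(M)$, let $B\in C^\infty(\tilde M)$ be a primitive of $\pi^*b$, and for $r\in\mathbb R$ let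
$$\Omega^r=\{p\in\tilde M:B(p)>r\},\qquad \Omega_r=\{p\in\tilde M:B(p)<r\}.$$
The following are equivalent.

* (a) $\mathbb L$ is globally solvable, i.e. the range of $\mathbb L$ is closed.
* (b) Property (II): $\Omega^r$ and $\Omega_r$ are connected for every $r\in\mathbb R$.
* (c) There is $C$ with $\|u\|_0\le C|k|^{n-1}\|d_ku\|_0$ for all $k\in\mathbb Z\setminus\{0\}$ and $u\in C^\infty(M)$, where $\|\cdot\|_0$ is the sup norm.
* (d) $B$ is unbounded above on every component of every $\Omega^r$ and unbounded below on every component of every $\Omega_r$.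

Now let us unpack this. Here $d_t$ is the exterior derivative on $M$, the circle is $\mathbb S^1=\mathbb R/2\pi\mathbb Z$, and $\bigwedge^1C^\infty(M\times\mathbb S^1)$ denotes the 1-forms with differentials $dt$ only, whose coefficients depend smoothly on $(t,x)$. Global solvability says: whenever $f$ is a $C^\infty$ limit of forms $\mathbb Lu^{(j)}$, there is a smooth $u$ with $\mathbb Lu=f$. So (a) is a statement of analysis, while (b) and (d) are statements about the shape of the graph of one function on a covering. The estimate (c) is the bridge between them.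

The implication (b)$\Rightarrow$(a) is the question posed as Open Problem 1 in "Global solvability of real analytic involutive systems on compact manifolds" (doi:10.1007/s00208-016-1471-5). The results listed there as known are these. If $M$ and $b$ are real analytic, then (a) and (b) are equivalent. The same holds in the smooth category if $b$ is a Morse 1-form. For $M=\mathbb T^2$, (b) implies (a). Theorem 1 assumes only that $b$ is smooth, closed and non-exact, so in particular the answer to Open Problem 1 is yes.

We shall prove (b)$\Rightarrow$(c)$\Rightarrow$(a)$\Rightarrow$(d)$\Rightarrow$(b), together with the easy (b)$\Rightarrow$(d). The key ingredient for the first arrow is a lemma about closed forms that does not mention $\mathbb L$ at all.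

**Lemma 2.** A smooth closed 1-form $b$ on a compact manifold $M$ is exact on some open neighbourhood of its zero set $Z=\{t:b(t)=0\}$.

## Periods and the minimal covering

Recall the textbook facts. A closed 1-form is exact if and only if all its periods (integrals over loops) vanish. On any manifold $W$, de Rham's theorem says that every homomorphism $H_1(W)\to\mathbb R$ is the period homomorphism of some closed 1-form. Loops and paths are piecewise smooth unless said otherwise, and connected open sets are path connected by such paths.

The kernel of the period homomorphism is a normal subgroup of $\pi_1(M)$. So $\tilde M$ is connected, the covering $\pi$ is normal, and its deck group $\Gamma$ acts transitively on fibres. A loop of $M$ lifts to a closed path in $\tilde M$ exactly when its period is $0$. Loops in $\tilde M$ project to loops of period $0$, so $\pi^*b$ is exact and $B$ exists.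

For $\gamma\in\Gamma$ we have $d(B\circ\gamma)=\gamma^*\pi^*b=\pi^*b=dB$, so
$$B(\gamma p)=B(p)+h(\gamma)$$
with a homomorphism $h:\Gamma\to\mathbb R$. The number $h(\gamma)$ is the period of the loop in $M$ obtained by projecting a path from $p$ to $\gamma p$. If $h(\gamma)=0$, that loop lifts to a closed path, so $\gamma p=p$ and $\gamma=1$. Thus $h$ is injective and its image is the period group of $b$. This group is a quotient of $H_1(M)$, hence finitely generated, and it is torsion-free because it lies in $\mathbb R$. So $\Gamma\cong\mathbb Z^m$, and $m\ge1$ because $b$ is not exact.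

**Example.** On $\mathbb T^2$ with coordinates $y_1,y_2$ mod $2\pi$, let $b=dy_1+\alpha\,dy_2$. The period group is $2\pi(\mathbb Z+\alpha\mathbb Z)$. If $\alpha=0$, then $\tilde M=\mathbb R\times\mathbb S^1$, $B=y_1$ and $\Gamma\cong\mathbb Z$; semilevel sets are half-cylinders. If $\alpha$ is irrational, then $\tilde M=\mathbb R^2$, $B=y_1+\alpha y_2$ and $\Gamma\cong\mathbb Z^2$; semilevel sets are half-planes. Property (II) holds in both cases. In the second case the heights $h(\Gamma)$ are dense in $\mathbb R$, although $\Gamma$ acts properly on $\tilde M$.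

**Standing notation.** Fix $\gamma_0\in\Gamma$ with $c_0:=h(\gamma_0)>0$. Lift the metric to $\tilde M$; deck transformations are isometries. Let $A=\max(1,\|b\|_0)$, so that $B$ is $A$-Lipschitz. We think of $B$ as height.

## One Fourier mode at a time

Write $u=\sum_ku_k(t)e^{ikx}$. Since $\partial_x$ acts as $ik$ on the $k$-th mode and $i\cdot ik=-k$,
$$(\mathbb Lu)_k=du_k-k\,b\,u_k=d_ku_k. \tag{1}$$
So everything depends on how well $u$ is controlled by $f=d_ku$ on $M$, as $k$ varies. On $\tilde M$ there is an integrating factor: put
$$v=e^{-kB}\,(u\circ\pi),\qquad\text{so that}\qquad dv=e^{-kB}\,\pi^*f .$$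
Integrating $dv$ along a path of length $\Lambda$ from $p$ to $p'$ on which $B\ge\mu$ gives, for $k\ge1$,
$$|v(p)-v(p')|\le e^{-k\mu}\,\Lambda\,\|f\|_0. \tag{2}$$
This inequality does all the analytic work. Since $|u(\pi(p))|=e^{kB(p)}|v(p)|$, a path starting at $p$ is cheap if it does not go far below the height $B(p)$. It costs a factor $e^{k(\text{depth})}$ times its length. Going upward is free, and it even helps, because $v$ carries the weight $e^{-kB}$.

A first use: **$d_k$ is injective for $k\ne0$.** If $d_k\psi=0$, then $dv=0$, so $\psi\circ\pi=c\,e^{kB}$ with a constant $c$. Comparing values at $p$ and $\gamma_0p$ gives $c\,e^{kc_0}=c$, so $c=0$.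

**Negative $k$.** We have $d-kb=d-(-k)(-b)$, and replacing $b$ by $-b$ keeps the covering and interchanges superlevel and sublevel sets. So in estimates we treat $k\ge1$ only, using only the sets $\Omega^r$, and then apply the result to $-b$.

## Two cases on which the estimate can be computed

**Forms without zeros.** Let $b$ vanish nowhere and let $m_0=\min|b|>0$. The vector field $X=b^\sharp/|b|^2$ satisfies $b(X)=1$, so its lifted flow $\phi_s$ raises $B$ at unit rate, with speed $|X|=1/|b|\le1/m_0$. Property (II) is automatic: $p\mapsto\phi_{-B(p)}(p)$ maps the connected space $\tilde M$ onto $B^{-1}(0)$, so $B^{-1}(0)$ is connected, and $\Omega^r\cong B^{-1}(0)\times(r,\infty)$ is connected, as is $\Omega_r$. For $k\ge1$, follow the flow from $p$ for time $T$: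
$$|v(p)|\le e^{-k(B(p)+T)}\|u\|_0+\int_0^Te^{-k(B(p)+t)}\frac{\|f\|_0}{m_0}\,dt .$$
Multiplying by $e^{kB(p)}$ and letting $T\to\infty$ yields $\|u\|_0\le\|d_ku\|_0/(m_0k)$. With no zeros, one climbs for ever. The difficulty must come from $Z$.

**Forms in one variable.** On $\mathbb T^2$ with the flat metric let $b=a(y_1)\,dy_1$ with $c_0=\int_0^{2\pi}a>0$. Then $\tilde M=\mathbb R\times\mathbb S^1$ and $B=\int_0^{y_1}a$.

If $a\ge0$, then $B$ is nondecreasing in $y_1$, so $\Omega^r=(s,\infty)\times\mathbb S^1$ for some $s$, and similarly for $\Omega_r$. Property (II) holds, even if $a$ vanishes on intervals. The horizontal path from $p$ to $\gamma_0p=p+(2\pi,0)$ has length $2\pi$ and stays at heights $\ge B(p)$. Since $v(\gamma_0p)=e^{-kc_0}v(p)$, (2) gives $(1-e^{-kc_0})|u(q)|\le2\pi\|f\|_0$ at $q=\pi(p)$, so there is no loss in $k$.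

If $a<0$ somewhere, there are $s_1<s_2$ with $B(s_1)>B(s_2)$. For $r$ between these two values, $\Omega^r$ contains points over $s_1$ and over all large $y_1$ but none over $s_2$, so it is disconnected and (II) fails. Take for instance $a=1+2\cos y_1$, $B=y_1+2\sin y_1$. It increases on $[-\tfrac{2\pi}3,\tfrac{2\pi}3]$, decreases on $[\tfrac{2\pi}3,\tfrac{4\pi}3]$ and increases again after that. Moreover $B(-\tfrac{2\pi}3)<0$, $B(\tfrac{2\pi}3)=\tfrac{2\pi}3+\sqrt3\approx3.83$ and $B(\tfrac{4\pi}3)=\tfrac{4\pi}3-\sqrt3\approx2.46$. So the component of $\Omega^3$ containing $y_1=\tfrac{2\pi}3$ is a bounded band $V=(s_1,s_2)\times\mathbb S^1$, an isolated hill. From its top one cannot reach large heights without first descending below $3$. We return to this hill when proving (a)$\Rightarrow$(d).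

## Joining $p$ to $\gamma_0p$: an estimate with subexponential loss

The one-variable case suggests the first attempt: under (II), join $p$ to $\gamma_0p$ at almost the height of $p$, and use (2).

**Lemma 3.** Assume every $\Omega^r$ is connected. For every $\eta>0$ there is $C_\eta$ with
$$\|u\|_0\le C_\eta\,e^{k\eta}\,\|d_ku\|_0\qquad\text{for all }k\ge1,\ u\in C^\infty(M).$$

*Proof.* *Uniform lengths by compactness.* Let $p\in\tilde M$. Both $p$ and $\gamma_0p$ lie in the connected open set $\Omega^{B(p)-\eta/2}$, so a path $\tau_p$ joins them on which $B>B(p)-\eta/2$. Let $\varepsilon\le\frac12$ with $2A\varepsilon<\eta/2$, and let $V_p$ be the open ball of radius $\varepsilon$ about $p$. For $p'\in V_p$ take the minimizing geodesic from $p'$ to $p$, then $\tau_p$, then the $\gamma_0$-translate of the reversed geodesic. This path goes from $p'$ to $\gamma_0p'$ and has length at most $|\tau_p|+1$. On the first geodesic $B\ge B(p')-A\varepsilon$, and on its $\gamma_0$-translate $B$ is larger by $c_0$. On $\tau_p$ we have $B>B(p)-\eta/2\ge B(p')-A\varepsilon-\eta/2$. So $B>B(p')-\eta$ throughout.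 Finitely many of the open sets $\pi(V_p)$ cover $M$. Hence there is $L_\eta$ such that every $q\in M$ has a lift $p$ joined to $\gamma_0p$ by a path of length $\le L_\eta$ with $B>B(p)-\eta$.

*Use of (2).* Since $v(\gamma_0p)=e^{-k(B(p)+c_0)}u(q)=e^{-kc_0}v(p)$, (2) gives
$$(1-e^{-kc_0})\,e^{-kB(p)}|u(q)|\le e^{-k(B(p)-\eta)}L_\eta\|f\|_0 .$$
So $C_\eta=L_\eta/(1-e^{-c_0})$ works. $\square$

**Where this stops.** To pass to (a) by Fourier series we want at most polynomial loss in $k$. Lemma 3 would give it with $\eta=1/k$, provided $L_{1/k}$ grows at most polynomially. But compactness gives $L_\eta<\infty$ for each $\eta$ and says nothing about its growth as $\eta\to0$.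

Can one shorten a long path? Project it to $M$: a path that is long compared with the number of balls of radius $1/k$ needed to cover $M$ returns many times to the same ball, and we would like to cut out the loop between two visits. But cutting a loop $\sigma_0$ out of the projected path shifts the rest of the lifted path by $-\int_{\sigma_0}b$ in height. If that period is positive, the shortened path is pushed down, perhaps far below $B(p)$. So cutting is harmless only where the form has no periods.

**How to get past this.** There are two regions.

1. Away from $Z$, we do not need a long path. The gradient flow gains a fixed height $\kappa>0$ at bounded cost, and a gain of $\kappa$ exactly pays for the loss $e^{k\kappa}$ of Lemma 3 with $\eta=\kappa$.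
2. Near $Z$, we cannot climb, but we could cut loops freely if $b$ were exact near $Z$.

Item 2 is Lemma 2.

## Exactness of $b$ near its zeros

Let us see why Lemma 2 needs an argument. Let $Y$ be a component of $Z$. If $b$ has a primitive near $Y$, then this primitive is constant on $Y$: by Sard's theorem the image of $Y$ is a null set, and it is connected, so it is a point. But this presupposes the primitive. A natural try is: "$b=0$ on $Y$, so loops in $Y$ have period $0$". The trouble is that loops in small neighbourhoods of $Y$ need not be deformable into $Y$. Take the Warsaw circle in the plane: the graph of $\sin(1/x)$ over $0<x\le1$, the segment $\{0\}\times[-1,1]$, and an outer arc from $(1,\sin1)$ round to $(0,-1)$. A loop inside it can follow only finitely many oscillations, by uniform continuity. So it misses a point of the oscillating part, hence lies in an arc and is contractible there. Yet every neighbourhood contains a loop that goes round: follow the outer arc and the graph up to a point $(x,-1)$ with $x$ tiny, then jump to $(0,-1)$. So loops in a component $Y$ of this kind would not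 see the periods of $b$ nearby. We have to work with the neighbourhoods.

**The rank-one case.** Suppose every neighbourhood of $Y$ has nonzero periods, and that on some connected neighbourhood $W$ all periods are integer multiples of one number $g\neq0$. Then $x\mapsto\frac1g\int^xb$ is a map $\Phi:W\to\mathbb R/\mathbb Z$. If $\Phi(Y)$ missed a point of the circle, then so would $\Phi$ on a small neighbourhood of $Y$, so $\Phi$ would lift to $\mathbb R$ there and $b$ would be exact there. So $\Phi(Y)$ is the whole circle. On the covering of $W$ where $b$ has a primitive, every real number is then a value of the primitive at a point over $Y$, i.e. at a critical point. This contradicts Sard.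

For several independent periods we get $\Phi:W\to\mathbb T^\ell$, and $\Phi(Y)=\mathbb T^\ell$ is too much to hope for from periods alone. The union of the two coordinate circles in $\mathbb T^2$ is a connected compact set, all of whose neighbourhoods carry loops of rank $2$, and it is not $\mathbb T^2$. But *the sum of two copies of it is* $\mathbb T^2$. So we add $\ell$ copies of $Y$, and apply Sard to a function of $\ell$ points.

**Proof of Lemma 2.** We may treat the components of $M$ separately, so let $M$ be connected. If $Z=\emptyset$ there is nothing to prove. Fix a Riemannian metric.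

**Step 1: shrinking neighbourhoods of a component and the rank of their periods.** Let $Y$ be a component of $Z$, so that $Y$ is compact, and let $U_j=\{x:d(x,Y)<1/j\}$. This is a union of connected balls centred at points of the connected set $Y$, so it is open and connected. The $U_j$ decrease, $\overline{U_{j+1}}\subset U_j$, and $\bigcap_j\overline{U_j}=Y$. Let
$$G_j=\Big\{\int_\sigma b:\ \sigma\text{ a loop in }U_j\Big\}.$$
As $U_j$ is path connected, $G_j$ is the image of $H_1(U_j)$ in $\mathbb R$, hence a group. The $G_j$ are decreasing subgroups of the finitely generated free abelian group of all periods of $b$. Their ranks are nonincreasing integers, so $\operatorname{rank}G_j=\ell$ for all $j\ge j_0$. If $\ell=0$, then $G_{j_0}=0$ and $b$ is exact on $U_{j_0}$. Suppose, for a contradiction, that $\ell\ge1$.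

**Step 2: a map to $\mathbb T^\ell$ recording the periods.** Put $W=U_{j_0}$ and let $g_1,\dots,g_\ell$ be a $\mathbb Z$-basis of $G_{j_0}$. Every loop $\sigma$ in $W$ satisfies $\int_\sigma b=\sum_ac_a(\sigma)g_a$ with homomorphisms $c_a:H_1(W)\to\mathbb Z$. By de Rham's theorem there are closed 1-forms $\theta_a$ on $W$ with periods $c_a$. The form $b-\sum_ag_a\theta_a$ has no periods, so it equals $d\varphi$. Since $g_1\ne0$, we may replace $\theta_1$ by $\theta_1+d\varphi/g_1$, and then
$$b=\sum_{a=1}^\ell g_a\theta_a\quad\text{on }W. \tag{3}$$
Fix $w\in W$. Since the periods of $\theta_a$ are integers,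
$$\Phi:W\to\mathbb T^\ell=\mathbb R^\ell/\mathbb Z^\ell,\qquad\Phi(x)=\Big(\int_w^x\theta_a\Big)_{a}$$
is well defined and smooth, with $\Phi^*dy_a=\theta_a$.

**Step 3: the sum of $\ell$ copies of $\Phi(Y)$ is $\mathbb T^\ell$.** Let $j>j_0$. Since $\operatorname{rank}G_j=\ell$, there are loops $\sigma_1,\dots,\sigma_\ell:\mathbb R/\mathbb Z\to U_j$ whose periods are linearly independent over $\mathbb Q$. The integer matrix $(c_a(\sigma_i))_{i,a}$ is then invertible: a rational relation $\sum_iq_ic_a(\sigma_i)=0$ for all $a$ would give $\sum_iq_i\int_{\sigma_i}b=0$. Let $D\ne0$ be its determinant, and consider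
$$S:\mathbb T^\ell\to\mathbb T^\ell,\qquad S(s_1,\dots,s_\ell)=\sum_i\Phi(\sigma_i(s_i)).$$
It lifts to $\tilde S:\mathbb R^\ell\to\mathbb R^\ell$ with $\tilde S(s+e_i)=\tilde S(s)+(c_a(\sigma_i))_a$, where $e_i$ is the $i$-th unit vector. The linear map $\Lambda$ with $\Lambda e_i=(c_a(\sigma_i))_a$ has the same equivariance, so $(1-\lambda)\tilde S+\lambda\Lambda$, $0\le\lambda\le1$, descends to a homotopy from $S$ to the map of $\mathbb T^\ell$ induced by $\Lambda$. Hence $S$ has degree $\pm D\ne0$. A map missing a point of $\mathbb T^\ell$ has degree $0$, because $H_\ell(\mathbb T^\ell\setminus\{\mathrm{pt}\})=0$. So $S$ is surjective.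

Thus, given $\tau\in\mathbb T^\ell$, for every $j>j_0$ there are $x_1^{(j)},\dots,x_\ell^{(j)}\in U_j$ with $\tau=\sum_i\Phi(x^{(j)}_i)$. Along a subsequence $x_i^{(j)}\to x_i\in\bigcap_j\overline{U_j}=Y\subset W$ for each $i$, and by continuity $\tau=\sum_i\Phi(x_i)$. So every $\tau\in\mathbb T^\ell$ is a sum of $\ell$ elements of $\Phi(Y)$.

**Step 4: contradiction with Sard.** Let
$$\hat W=\{(x,y)\in W\times\mathbb R^\ell:\Phi(x)=y\bmod\mathbb Z^\ell\}.$$
This is the pullback by $\Phi$ of the covering $\mathbb R^\ell\to\mathbb T^\ell$. It is a covering of $W$ with fibre $\mathbb Z^\ell$, hence a second countable manifold. Let $\hat b(x,y)=\sum_ag_ay_a$. Locally on $\hat W$, $y$ is a lift of $\Phi(x)$, so $dy_a$ is the pullback of $\theta_a$, and by (3) $d\hat b$ is the pullback of $b$. Consider the smooth function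
$$H:\hat W^\ell\to\mathbb R,\qquad H(p_1,\dots,p_\ell)=\sum_i\hat b(p_i).$$
It is critical at every point whose components all lie over $Y$, because $b=0$ on $Y\subset Z$.

Every real number is a critical value. Given $\rho\in\mathbb R$, choose $y\in\mathbb R^\ell$ with $\sum_ag_ay_a=\rho$. By Step 3, $y\bmod\mathbb Z^\ell=\sum_i\Phi(z_i)$ with $z_i\in Y$. Choose lifts $y^i\in\mathbb R^\ell$ of $\Phi(z_i)$ for $i<\ell$, and put $y^\ell=y-\sum_{i<\ell}y^i$, which is a lift of $\Phi(z_\ell)$. Then $p_i=(z_i,y^i)\in\hat W$ lies over $Y$, and $H(p_1,\dots,p_\ell)=\sum_ag_ay_a=\rho$. So the set of critical values is $\mathbb R$, whereas by Sard's theorem it has measure zero. Hence $\ell=0$, and every component $Y$ of $Z$ has an open neighbourhood $U_Y$ on which $b$ is exact.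

**Step 5: from components to all of $Z$.** There may be infinitely many components, so we group them. In the compact Hausdorff space $Z$, a component is the intersection of the clopen (closed and open) sets containing it. Since $Y\subset U_Y$ and $Z\setminus U_Y$ is compact, finitely many of these clopen sets already have intersection inside $U_Y$. So there is a clopen $Q_Y\subset Z$ with $Y\subset Q_Y\subset U_Y$. By compactness $Z=Q_{Y_1}\cup\dots\cup Q_{Y_N}$. The sets $Q_i'=Q_{Y_i}\setminus\bigcup_{l<i}Q_{Y_l}$ are pairwise disjoint, compact, cover $Z$, and $Q_i'\subset U_{Y_i}$. Choose pairwise disjoint open sets $O_i$ with $Q'_i\subset O_i\subset U_{Y_i}$. Then $b$ has a primitive on each $O_i$, and as the $O_i$ are disjoint these form a primitive on $\bigcup_iO_i\supset Z$. $\square$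

## Connected superlevel sets give the polynomial estimate: (b)$\Rightarrow$(c)

Assume (II). As explained, let $k\ge1$; only the connectedness of the $\Omega^r$ will be used. Let $u\in C^\infty(M)$, $f=d_ku$, $v=e^{-kB}(u\circ\pi)$.

**Step 1: fixing the two regions.** By Lemma 2 take an open $U\supset Z$ and $\beta\in C^\infty(U)$ with $b=d\beta$ on $U$, and an open $U'$ with $Z\subset U'\subset\overline{U'}\subset U$. If $Z=\emptyset$, take $U=U'=\emptyset$. Since $b$ is not exact, $U\ne M$. Put $K=M\setminus U'$. This is compact, nonempty, and $b\ne0$ on it. Put $d_0=\operatorname{dist}(\overline{U'},M\setminus U)>0$ if $Z\neq\emptyset$, and $d_0=1$ if $Z=\emptyset$.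

**Step 2: climbing a fixed height from points over $K$.** *There is $\kappa>0$ such that every $p$ with $\pi(p)\in K$ is the start of a path of length $\le A$, along which $B\ge B(p)$, ending at a point where $B\ge B(p)+\kappa$.* Let $\phi_s$ be the flow of the vector field $b^\sharp$ dual to $b$; it is complete on the compact $M$ and lifts to $\tilde M$. Along it $\frac{d}{ds}B=|b|^2\ge0$ and the speed is $|b|\le A$. Follow it for $s\in[0,1]$. The height gained is
$$\int_0^1|b(\phi_s(q))|^2\,ds,\qquad q=\pi(p),$$
a continuous function of $q$, positive on $K$ because $b(q)\ne0$ there. Let $\kappa$ be its minimum on $K$.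

**Step 3: reaching $K$ by a path of polynomial length.** *There is $C_1$ such that for every $k>1/d_0$ and every $p\in\tilde M$ there is a path of length $\le C_1k^{n-1}$ from $p$ to some $p'$ with $\pi(p')\in K$ and $B(p')\ge B(p)-1/k$, along which $B\ge B(p)-(1+A)/k$.*

Let $q=\pi(p)$. If $q\in K$, take $p'=p$ with the constant path. This covers $Z=\emptyset$. Let now $q\in U'$.

*A path leaving $U'$.* By (II) there is a path $\tau:[0,1]\to\Omega^{B(p)-1/k}$ from $p$ to $\gamma_0p$. The loop $\sigma=\pi\circ\tau$ has $\int_\sigma b=c_0\neq0$, so it is not contained in $U'\subset U$, where $b$ is exact. Hence $t^*=\min\{t:\sigma(t)\in K\}$ exists, and $\sigma([0,t^*])\subset\overline{U'}\subset U$. For $t\le t^*$, integrating $b=d\beta$ along $\sigma$ gives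
$$\beta(\sigma(t))-\beta(q)=B(\tau(t))-B(p)>-\frac1k. \tag{4}$$
So heights along $\sigma|_{[0,t^*]}$ are values of the function $\beta$ at points of $M$, whichever way one arrives there. This is what makes cutting harmless.

*Cutting.* Let $\rho=1/k$, let $\{x_1,\dots,x_N\}$ be a maximal subset of $M$ with pairwise distances $\ge\rho$, and let $D_i$ be the closed ball of radius $\rho$ about $x_i$. By maximality the $D_i$ cover $M$. The open balls of radius $\rho/2$ about the $x_i$ are disjoint and each has volume $\ge c\rho^n$, with $c>0$ depending only on $M$ and the metric. So $N\le Ck^n$.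

Put $t_0=0$, choose $i_1$ with $\sigma(0)\in D_{i_1}$, and let $t_1=\max\{t\le t^*:\sigma(t)\in D_{i_1}\}$ be the time of the last visit. Inductively, suppose $t_j<t^*$. Since there are finitely many balls, some $D_{i_{j+1}}$ contains $\sigma(t)$ for a sequence of times $t\downarrow t_j$, $t>t_j$. It is closed, so it also contains $\sigma(t_j)$. Let $t_{j+1}=\max\{t\le t^*:\sigma(t)\in D_{i_{j+1}}\}>t_j$. After time $t_j$ none of $D_{i_1},\dots,D_{i_j}$ is met again, so the indices $i_1,i_2,\dots$ are distinct, and the process ends with $t_J=t^*$ for some $J\le N$. The points $\sigma(t_{j-1})$ and $\sigma(t_j)$ both lie in $D_{i_j}$, so their distance is at most $2\rho$.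

*The short path.* Join $\sigma(t_{j-1})$ to $\sigma(t_j)$ by a minimizing geodesic, for $j=1,\dots,J$. This gives a path $\sigma'$ from $q$ to $\sigma(t^*)\in K$ of length
$$\le2\rho N\le2\cdot\frac1k\cdot Ck^n=C_1k^{n-1},\qquad C_1:=2C.$$
Each point of $\sigma'$ is joined along its geodesic, within length $\le\rho=1/k<d_0$, to some $\sigma(t_j)\in\overline{U'}$. Hence $\sigma'\subset U$. Since $|d\beta|\le A$, it follows with (4) that $\beta\ge\beta(q)-1/k-A/k$ on $\sigma'$.

*Lifting.* Let $\tau'$ be the lift of $\sigma'$ with starting point $p$. As $\sigma'\subset U$, we have $B(\tau'(s))-B(p)=\beta(\sigma'(s))-\beta(q)$. So $B\ge B(p)-(1+A)/k$ along $\tau'$, and at its end $p'$, which lies over $\sigma(t^*)\in K$, (4) gives $B(p')\ge B(p)-1/k$.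

**Step 4: combining with Lemma 3.** Let $k>1/d_0$, $q\in M$, and let $p$ be a lift of $q$. Follow the path of Step 3 from $p$ to $p'$, then the path of Step 2 from $p'$ to $p''$. The total length is $\le C_1k^{n-1}+A$. Along the way $B\ge B(p)-(1+A)/k$, and $B(p'')\ge B(p)-1/k+\kappa$. By (2), and by Lemma 3 with $\eta=\kappa$ applied at $\pi(p'')$,
$$|v(p)|\le e^{-kB(p'')}\,C_\kappa e^{k\kappa}\,\|f\|_0+e^{-kB(p)}\,e^{1+A}\,(C_1k^{n-1}+A)\,\|f\|_0 .$$
Multiply by $e^{kB(p)}$. Since $e^{k(B(p)-B(p''))}\le e^{1-k\kappa}$, the gain $\kappa$ cancels the loss $e^{k\kappa}$: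
$$|u(q)|\le\big(e\,C_\kappa+e^{1+A}(C_1k^{n-1}+A)\big)\|f\|_0\le C\,k^{n-1}\|f\|_0 .$$
The finitely many $k$ with $1\le k\le1/d_0$ are covered by Lemma 3 with $\eta=1$. This proves (c) for $k\ge1$. Applying the result to $-b$ gives it for $k\le-1$. $\square$

## From the estimate to closed range: (c)$\Rightarrow$(a)

Recall that $u_k(t)=\frac1{2\pi}\int u(t,x)e^{-ikx}dx$ depends continuously on $u$ in the $C^\infty$ topologies. A family $(u_k)$ consists of the Fourier coefficients of a smooth function on $M\times\mathbb S^1$ if and only if, for every $s$, $\|u_k\|_{C^s}$ decreases faster than every power of $|k|$. The same holds for forms. The $C^\infty$ topology is metrizable, so closures are described by sequences.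

**Step 1: estimates for derivatives.** *For every $s\ge0$ there is $C_s$ with*
$$\|u\|_{C^s}\le C_s|k|^{n-1+s}\,\|d_ku\|_{C^s}\qquad(k\ne0,\ u\in C^\infty(M)). \tag{5}$$
For $s=0$ this is (c). Suppose it holds for $s$. From $\|u\|_{C^{s+1}}\le C(\|u\|_0+\|du\|_{C^s})$ and $du=k\,b\,u+d_ku$,
$$\|u\|_{C^{s+1}}\le C'\big(\|u\|_0+|k|\,\|u\|_{C^s}+\|d_ku\|_{C^s}\big)\le C''\big(|k|^{n-1}+|k|^{n+s}+1\big)\|d_ku\|_{C^s},$$
which is at most $C_{s+1}|k|^{n-1+(s+1)}\|d_ku\|_{C^{s+1}}$.

**Step 2: solving in each mode.** Let $\mathbb Lu^{(j)}\to f$ in $C^\infty$. By (1), $d_ku_k^{(j)}\to f_k$ in $C^\infty(M)$ for each $k$. Let $k\ne0$. Applying (5) to $u_k^{(j)}-u_k^{(l)}$ shows that $(u_k^{(j)})_j$ is Cauchy in every $C^s$. So it converges in $C^\infty(M)$ to some $u_k$, with $d_ku_k=f_k$ and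
$$\|u_k\|_{C^s}\le C_s|k|^{n-1+s}\|f_k\|_{C^s}. \tag{6}$$
For $k=0$, $f_0$ is a $C^\infty$ limit of the exact forms $du_0^{(j)}$. So it is closed with vanishing periods, and $f_0=du_0$ with $u_0$ smooth.

**Step 3: summation.** As $f$ is smooth, $\|f_k\|_{C^s}$ decreases faster than every power of $|k|$, and by (6) so does $\|u_k\|_{C^s}$. The polynomial loss does no harm here. Hence $u=\sum_ku_ke^{ikx}$ is smooth, and $\mathbb Lu=f$ by (1). The range is closed. $\square$

Together with (b)$\Rightarrow$(c), this proves that property (II) implies global solvability.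

## Connected versus unbounded: (b)$\Leftrightarrow$(d)

The link between the two conditions is that points which are high enough can always be joined.

**Lemma 4.** There is $R>0$ such that for all $r\in\mathbb R$ any two points of $\Omega^{r+R}$ lie in the same component of $\Omega^r$. The analogous statement holds for sublevel sets.

*Proof.* *A compact piece whose translates cover.* Fix $p_0\in\tilde M$ and let $D$ be the closed ball of radius $\operatorname{diam}M$ about $p_0$. Given $p\in\tilde M$, lift a minimizing geodesic of $M$ from $\pi(p)$ to $\pi(p_0)$, starting at $p$. It has length $\le\operatorname{diam}M$ and ends at a point $gp_0$ with $g\in\Gamma$, so $p\in gD$. Thus $\Gamma D=\tilde M$. Every point of $D$ is joined to $p_0$ inside $D$ by a minimizing geodesic. Let $|B-B(p_0)|\le C_1$ on the compact set $D$.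

*Steps between translates.* Let $e_1,\dots,e_m$ be a basis of $\Gamma\cong\mathbb Z^m$ with $h(e_a)>0$. This is possible because $h$ is injective: $h(e_a)\ne0$, and we may replace $e_a$ by its inverse. Let $\alpha_a$ be a path from $p_0$ to $e_ap_0$, and let $|B-B(p_0)|\le C_2$ on all $\alpha_a$. Put $R=2C_1+C_2+1$.

*Joining.* Let $p,p'\in\Omega^{r+R}$, with $p\in gD$, $p'\in g'D$. Inside $gD$, $p$ is joined to $gp_0$ by a path on which $B\ge B(gp_0)-C_1\ge B(p)-2C_1>r$, and $B(gp_0)\ge B(p)-C_1>r+R-C_1$. The same holds for $p'$ and $g'p_0$. Writing $\Gamma$ additively, $g'=g+\sum_a\nu_ae_a$ with $\nu_a\in\mathbb Z$. Go from $gp_0$ to $g'p_0$ along translates of the $\alpha_a$ and their reverses, *first all steps with $\nu_a>0$, then all steps with $\nu_a<0$*. At the vertices the height first increases and then decreases, so at all vertices it is at least $\min(B(gp_0),B(g'p_0))$. On each step, $B$ differs by at most $C_2$ from its value at one of the two end vertices. So along the whole path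
$$B\ge\min(B(gp_0),B(g'p_0))-C_2>r+R-C_1-C_2>r .$$
Hence $p$ and $p'$ are joined in $\Omega^r$. For sublevel sets replace $b$ by $-b$. $\square$

**(b)$\Rightarrow$(d).** Since $B(\gamma_0^jp)=B(p)+jc_0$, the set $\Omega^r$ is nonempty and $B$ is unbounded above on it. By (b) it is its own only component. Likewise for $\Omega_r$.

**(d)$\Rightarrow$(b).** By (d) every component of $\Omega^r$ meets $\Omega^{r+R}$, and by Lemma 4 $\Omega^{r+R}$ lies in a single component of $\Omega^r$. So $\Omega^r$ has only one component. Likewise for $\Omega_r$. $\square$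

## An isolated hill destroys closed range: (a)$\Rightarrow$(d)

Suppose (d) fails. The substitution $x\mapsto-x$ carries $\mathbb L$ to $d_t-ib\wedge\partial_x$, the operator of $-b$, and preserves closedness of the range. Replacing $b$ by $-b$ interchanges the two halves of (d). So we may assume that some component $V$ of some $\Omega^r$ has $\sup_VB<\infty$. The model is the band $V\subset\Omega^3$ of the form $(1+2\cos y_1)\,dy_1$ above: we place $e^{kB}$ on the hill, cut it off near the foot, and use that the error at the foot is exponentially smaller than the peak.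

**Step 1: $V$ embeds in $M$.** *$\gamma V\cap V=\emptyset$ for every $\gamma\ne1$.* Suppose $\gamma V\cap V\ne\emptyset$ with $\gamma\neq1$. Then $h(\gamma)\ne0$, and passing to $\gamma^{-1}$ if necessary we may assume $h(\gamma)>0$. The set $\gamma V$ is connected, lies in $\Omega^{r+h(\gamma)}\subset\Omega^r$, and meets the component $V$, so $\gamma V\subset V$. Then for $p\in V$ all $\gamma^jp$, $j\ge0$, lie in $V$, while $B(\gamma^jp)=B(p)+jh(\gamma)\to\infty$, a contradiction. Hence $\pi|_V$ is injective, a diffeomorphism onto the open set $\pi(V)$. Put $B_V=B\circ(\pi|_V)^{-1}$ on $\pi(V)$.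

**Step 2: the hill above a higher level is compact.** *For $r_1>r$ the set $F=\{p\in V:B(p)\ge r_1\}$ is compact.* This is needed to extend functions from $\pi(V)$ by $0$. Let $p_j\in F$. After passing to a subsequence, $\pi(p_j)\to q\in M$. Fix a lift $\tilde q$ of $q$ and $\delta>0$ with $2A\delta<r_1-r$. For large $j$, $p_j=\gamma_jq_j$ with $\gamma_j\in\Gamma$, $q_j\to\tilde q$, and $q_j$ in the ball of radius $\delta$ about $\tilde q$. The ball of radius $\delta$ about $\gamma_j\tilde q$ is connected and contains $p_j$. Any two of its points are at distance less than $2\delta$, so on it $B\ge B(p_j)-2A\delta\ge r_1-2A\delta>r$. Being a connected subset of $\Omega^r$ that meets $V$, it lies in $V$. Thus $\gamma_j\tilde q\in V$ for all large $j$. For large $j,l$ the point $\gamma_j\tilde q=(\gamma_j\gamma_l^{-1})\gamma_l\tilde q$ lies in $V\cap(\gamma_j\gamma_l^{-1})V$, so $\gamma_j=\gamma_l$ by Step 1. Calling this common element $\gamma$, we get $p_j=\gamma q_j\to\gamma\tilde q\in V$, and $B(\gamma\tilde q)\ge r_1$ by continuity.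

**Step 3: functions concentrated on the hill.** Fix $p\in V$ and
$$r<r_1<r_2<s<B(p),$$
and $g\in C^\infty(\mathbb R)$ with $g=0$ on $(-\infty,r_1]$ and $g=1$ on $[r_2,\infty)$. For $k\ge1$ put
$$u_k=g(B_V)\,e^{kB_V}\ \text{ on }\pi(V),\qquad u_k=0\ \text{ on }M\setminus\pi(F),$$
with $F$ as in Step 2. Both sets are open, since $\pi(F)$ is compact, and they cover $M$. On the overlap $\pi(V)\setminus\pi(F)$ we have $B_V<r_1$, so $g(B_V)=0$ and the definitions agree. So $u_k\in C^\infty(M)$. On $\pi(V)$,
$$d_ku_k=g'(B_V)\,e^{kB_V}\,b,$$
since the term $k\,g(B_V)e^{kB_V}b$ cancels, and $d_ku_k=0$ off $\pi(F)$. The derivatives of $B_V$ are bounded on the compact $\pi(F)$. A derivative of order $\le N$ of $d_ku_k$ is a sum of terms $k^j\,g^{(i)}(B_V)\,e^{kB_V}$ times bounded factors, with $j\le N$ and $i\ge1$, and $g^{(i)}(B_V)=0$ unless $r_1\le B_V\le r_2$. Hence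
$$\|d_ku_k\|_{C^N}\le C_Nk^Ne^{kr_2}. \tag{7}$$

**Step 4: an element of the closure outside the range.** Let
$$f=\sum_{k\ge1}e^{-ks}\,d_ku_k\,e^{ikx}.$$
By (7) and $s>r_2$ the coefficients and all their derivatives decay exponentially, so the series converges in $C^\infty$. Its partial sums are $\mathbb L\big(\sum_{k\le\nu}e^{-ks}u_ke^{ikx}\big)$, so $f$ lies in the closure of the range. Suppose $f=\mathbb Lw$ with $w$ smooth. Then $d_kw_k=e^{-ks}d_ku_k$ for $k\ge1$, and since $d_k$ is injective, $w_k=e^{-ks}u_k$. As $B(p)>r_2$, we have $g(B(p))=1$ and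
$$|w_k(\pi(p))|=e^{-ks}e^{kB(p)}=e^{k(B(p)-s)}\to\infty .$$
But Fourier coefficients of a smooth function are bounded. So $f$ is not in the range, and $\mathbb L$ is not globally solvable. $\square$

This closes the circle (b)$\Rightarrow$(c)$\Rightarrow$(a)$\Rightarrow$(d)$\Rightarrow$(b) and proves Theorem 1.

**Remark (polynomial loss or exponential failure).** If the conditions of Theorem 1 fail, then so does every estimate of the type (c) with polynomial loss, even with derivatives allowed on the right. Indeed $\|u_k\|_0\ge|u_k(\pi(p))|=e^{kB(p)}$, so (7) gives for every $N$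
$$\frac{\|u_k\|_0}{\|d_ku_k\|_{C^N}}\ge c_N\,k^{-N}e^{k(B(p)-r_2)},\qquad B(p)-r_2>0,$$
where $d_ku_k\ne0$ by injectivity. After undoing the reduction $b\mapsto-b$, this concerns the $k$ of one sign. So there is a dichotomy: either (c) holds, with loss $|k|^{n-1}$, or for all large $k$ of one sign it fails exponentially.
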